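# Cobordant Brieskorn knots have the same exponents

## 1. The torus knots $z_1^2+z_2^a$ with $a$ odd

A **Brieskorn polynomial** is
$$P(\mathbf z)=z_1^{a_1}+z_2^{a_2}+\dots+z_{n+1}^{a_{n+1}},\qquad n\ge 1,$$
with integer exponents $a_j\ge 2$. The hypersurface $P=0$ in $\mathbf C^{n+1}$ has an isolated singularity at the origin. Intersect it with a small sphere $S_\varepsilon^{2n+1}$ centered at $0$: the result $K_P=P^{-1}(0)\cap S_\varepsilon^{2n+1}$ is an oriented $(2n-1)$-dimensional submanifold of the sphere, and for all small $\varepsilon$ the oriented diffeomorphism class of the pair does not depend on $\varepsilon$. This is the **Brieskorn knot** of $P$. We identify all the spheres $S_\varepsilon$ with one sphere $S=S^{2n+1}$.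

For example, $z_1^2+z_2^a=0$ with $a$ odd is the curve $t\mapsto(it^a,t^2)$, which is injective. The condition $|t|^{2a}+|t|^4=\varepsilon^2$ fixes $|t|$, so $K$ is a single circle in $S^3$. For $a=3$ it is the trefoil.

**Definition (cobordism).** Two such knots $K_0,K_1\subset S$ are cobordant if there is a properly embedded oriented $2n$-dimensional submanifold $X$ of $S\times[0,1]$ such that $X$ is diffeomorphic to $K_0\times[0,1]$ and $\partial X=(K_0\times\{0\})\cup(-K_1\times\{1\})$.

The track of an isotopy is a cobordism, but a cobordism need not come from an isotopy. It is natural to ask whether cobordism can change the exponents. The conjecture stated in the paper "Cobordant Algebraic Knots Defined By Brieskorn Polynomials" (http://irma.math.unistra.fr/%7Eblanloei/Brieskorn-cobordism.pdf) says that it cannot, up to reordering. We prove this, and we begin where it is easy.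

**Definition (Seifert form).** Let $F\subset S$ be a compact oriented $2n$-manifold with $\partial F=K$. The Seifert form on $H_n(F)$ is $L(x,y)=\mathrm{lk}(x,y^+)$, where $y^+$ is $y$ pushed off $F$ in the positive normal direction. It is bilinear, and usually not symmetric.

For a Brieskorn knot one takes $F$ to be a page of the Milnor fibration (Section 3). The Seifert form is then known explicitly (K. Sakamoto, *The Seifert matrices of Milnor fiberings defined by holomorphic functions*, J. Math. Soc. Japan 26 (1974); also L. Kauffman–W. Neumann, *Products of knots, branched fibrations and sums of singularities*, Topology 16 (1977)): in a suitable basis it is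
$$L_P=\epsilon_n\,L_{a_1}\otimes\dots\otimes L_{a_{n+1}},\tag{1}$$
where $\epsilon_n=\pm1$ depends only on $n$, and $L_a$ is the $(a-1)\times(a-1)$ matrix with $1$ on the diagonal, $-1$ on the superdiagonal and $0$ elsewhere. (Other conventions replace $L_P$ by its transpose; Section 7 shows that this changes nothing for us.) Thus $L_2=(1)$, and for the trefoil
$$L_3=\begin{pmatrix}1&-1\\0&1\end{pmatrix},\qquad L_3+L_3^T=\begin{pmatrix}2&-1\\-1&2\end{pmatrix}.$$

**Proposition 0.** Let $a,b\ge3$ be odd. If the knots of $z_1^2+z_2^a$ and $z_1^2+z_2^b$ are cobordant, then $a=b$.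

*Proof.* We use the classical fact that, for two cobordant one-component knots in $S^3$ with Seifert forms $L_0,L_1$ on pages $F_0,F_1$, the form $\Lambda=L_0\oplus(-L_1)$ vanishes on a subspace $U$ with $\dim U\ge\frac12\dim(H_1(F_0)\oplus H_1(F_1))$. (It is a special case of Lemma 4 below, which is proved independently of this section.) Here $L_0=\epsilon_1L_a$ and $L_1=\epsilon_1L_b$. Symmetrizing,
$$x^T(L_a+L_a^T)x=2\sum_{k=0}^{a-2}x_k^2-2\sum_{k=0}^{a-3}x_kx_{k+1}=x_0^2+\sum_{k=0}^{a-3}(x_k-x_{k+1})^2+x_{a-2}^2,$$
which is positive for $x\ne0$. So $\epsilon_1(\Lambda+\Lambda^T)$ is positive definite on a space of dimension $a-1$ and negative definite on a complementary one of dimension $b-1$. A subspace on which it vanishes meets each of these in $0$, so its dimension is at most $\min(a-1,b-1)$. But $\dim U\ge\frac12(a+b-2)$. Hence $a=b$. $\square$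

## 2. Where one signature stops, and the theorems

Two things made Proposition 0 easy. The knots were single circles, so the topology was the classical one. And the symmetrized form was definite, so that its signature was the exponent. In general neither holds.

**The plain signature loses information.** Compare the exponents $(3,4)$ and $(2,7)$ with $n=1$. We shall see (Section 7) that the signature of $L_P+L_P^T$ is $\epsilon_1\sum\operatorname{sgn}\cos\pi u$, the sum over all $u=\sum_j(\frac{m_j}{a_j}-\frac12)$ with $1\le m_j\le a_j-1$. For $(3,4)$ the values of $u$ are $\pm\frac1{12},\pm\frac16,\pm\frac5{12}$; for $(2,7)$ they are $\pm\frac1{14},\pm\frac3{14},\pm\frac5{14}$. All have $|u|<\frac12$. Both signatures are $6\epsilon_1$ and both forms have rank $6$, so the argument of Proposition 0 says nothing about this pair.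

However, it uses only the symmetrization of $\Lambda$, while $\Lambda(x,y)=0$ for *all* $x,y\in U$. So for every $c=e^{\pi is}$ on the unit circle the Hermitian form $c\Lambda+\bar c\Lambda^T$ vanishes on $U\otimes\mathbf C$. This gives a whole function of signatures. For $p\ge1$ and $\mathbf a=(a_1,\dots,a_p)$ with $a_j\ge2$, put
$$\Phi_{\mathbf a}(s)=\sum_{1\le m_j\le a_j-1}\operatorname{sgn}\cos\pi\Big(s+\sum_j\big(\tfrac{m_j}{a_j}-\tfrac12\big)\Big),\qquad s\in\mathbf R/2\mathbf Z.\tag{2}$$
For $p=n+1$ this will be, up to a sign depending only on $n$ and for all but finitely many $s$, the signature of $cL+\bar cL^T$, where $L$ is the Seifert form. At $s=\frac1{10}$ the pair above is separated. For $(2,7)$ we have $\frac5{14}+\frac1{10}<\frac12$, so the value is still $6$. For $(3,4)$ we have $\frac5{12}+\frac1{10}=\frac{31}{60}>\frac12$, so one term has become negative and the value is $4$.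

**Reading off the jumps also fails.** One would like to recover the exponents from the places where $\Phi_{\mathbf a}$ jumps, for instance from the largest $u$. But $\operatorname{sgn}\cos\pi(s+u+1)=-\operatorname{sgn}\cos\pi(s+u)$, so a value $u$ and a value $u+1$ cancel. Take $\mathbf a=(3,3,3)$. The values of $u$ are $-\frac12,-\frac16,\frac16,\frac12$ with multiplicities $1,3,3,1$. The largest and the smallest cancel, and
$$\Phi_{(3,3,3)}(s)=3\big(\operatorname{sgn}\cos\pi(s-\tfrac16)+\operatorname{sgn}\cos\pi(s+\tfrac16)\big)=3\,\Phi_{(3,2,2)}(s)\quad\text{a.e.},$$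
since an exponent $2$ contributes only $\frac12-\frac12=0$ to $u$. The extreme values of $u$ are invisible. The way around this is to take Fourier coefficients, which turn the sum over all $u$ into a product over the exponents.

Here are the results.

**Theorem A.** Let $P=\sum_{j=1}^{n+1}z_j^{a_j}$ and $Q=\sum_{j=1}^{n+1}z_j^{b_j}$ with $n\ge1$ and all $a_j,b_j\ge2$. Then $K_P$ and $K_Q$ are cobordant if and only if $(a_j)$ and $(b_j)$ agree up to order.

So the conjecture is true, for every $n\ge1$.

**Theorem B.** For $P,Q$ as in Theorem A and $N=\operatorname{lcm}(a_j,b_j)$, the following are equivalent: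

1. $K_P,K_Q$ are isotopic in $S^{2n+1}$;
2. $K_P,K_Q$ are cobordant;
3. $\Phi_{\mathbf a}=\Phi_{\mathbf b}$ almost everywhere;
4. $\prod_j\cot\frac{\pi l}{2a_j}=\prod_j\cot\frac{\pi l}{2b_j}$ for all odd $l$;
5. $\prod_j\big|\cot\frac{\pi l}{2a_j}\big|=\prod_j\big|\cot\frac{\pi l}{2b_j}\big|$ for all $l$ coprime to $2N$;
6. the exponents agree up to order.

**Theorem C** (a complement, not needed for A and B). Let $\mathbf a,\mathbf b$ be tuples of integers $\ge2$, possibly of different lengths, and let $m,m'$ be nonzero integers. Let $r,r'$ be the numbers of entries equal to $3$ in $\mathbf a$ and $\mathbf b$. Then $m\Phi_{\mathbf a}=m'\Phi_{\mathbf b}$ a.e. if and only if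

* the entries $\ge4$ of $\mathbf a$ and $\mathbf b$ agree with multiplicity, and
* $m\,3^{r/2}=m'\,3^{r'/2}$, and ($r=0\iff r'=0$).

In particular $\Phi_{\mathbf a}$ is never a.e. zero. If $\Phi_{\mathbf a}=\pm\Phi_{\mathbf b}$ a.e., the sign is $+$ and $\mathbf a,\mathbf b$ differ only in the number of $2$'s and the order. The exceptional relations do occur: $\Phi_{(3,3,3)}=3\,\Phi_{(3,2,2)}$ a.e.

## 3. Milnor pages, linking numbers, Hermitian forms

Submanifolds are smooth, and proper ones are transverse to the boundary. A knot may be replaced by its image under an orientation-preserving diffeomorphism of $S$; pages, Seifert forms and linking numbers are carried along. We write $W=S\times[0,1]$. Homology has coefficients in $\mathbf Q$ unless indicated.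

**Milnor's facts (1968).** Let $f$ be a Brieskorn polynomial and $K=K_f$. The map $\varphi=f/|f|:S\setminus K\to S^1$ is, up to isotopy, an open book: $\varphi$ is a submersion, and for a suitable tubular neighborhood $K\times D^2$ one has $\varphi(x,r\theta)=\theta$ for $|\theta|=1$, $0<r\le1$. The page $F=\varphi^{-1}(1)\cup K$ is compact and oriented, $\partial F=K$, and $F$ is homotopy equivalent to a bouquet of $n$-spheres; in particular it is connected. The class of $\varphi$ in $H^1(S\setminus K;\mathbf Z)$ is $\gamma\mapsto\mathrm{lk}(\gamma,K)$. The knot $K$ is connected if $n\ge2$. In the Seifert form, $y^+$ is the push-off in the direction of increasing $\varphi$. We also allow $K=\emptyset$, $F=\emptyset$, $\varphi\equiv-1$.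

*Example.* For $z_1^2+z_2^2$ set $w_{1,2}=(z_1\pm iz_2)/\sqrt2$, a unitary change of coordinates. The polynomial is $2w_1w_2$, the knot is the Hopf link $\{w_1w_2=0\}$, and the page $\{w_1w_2\ge0\}$ is an annulus.

**Intersections and linking.** If $x,y$ are disjoint $n$-cycles in the boundary sphere of a ball $B^{2n+2}$, and $C,C'\subset B$ are $(n+1)$-chains in general position with $\partial C=x$, $\partial C'=y$, meeting $\partial B$ only in $x,y$, then $C\cdot C'=\epsilon\,\mathrm{lk}_{\partial B}(x,y)$ with $\epsilon=\pm1$ depending only on $n$. Reversing the orientation of the sphere changes the sign of $\mathrm{lk}$. Distinct components of an algebraic link in $S^3$ have positive linking number, namely the intersection multiplicity of the corresponding branches.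

**Isotropic subspaces.** Let $H$ be a nondegenerate Hermitian form on a space of dimension $g$, with $p$ positive and $q$ negative eigenvalues, and let $H$ vanish on a subspace of dimension $k$. That subspace meets a positive definite subspace of dimension $p$ only in $0$, so $k\le g-p=q$; likewise $k\le p$. Hence
$$|\operatorname{sign}H|=|p-q|=g-2\min(p,q)\le g-2k.\tag{3}$$

## 4. Permuting the coordinates: 6 ⇒ 1 ⇒ 2

If the exponents agree up to order, a permutation matrix takes $K_P$ to $K_Q$. It is holomorphic, so it respects the orientations. It lies in the connected group $U(n+1)$, which acts on the sphere. Choose a smooth path $g_t$ in $U(n+1)$, constant near its ends, from the identity to this matrix. It gives an isotopy, so 6 ⇒ 1.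

Given any isotopy $g_t$ from $K_P$ to $K_Q$, reparametrized to be constant near its ends, $X=\{(g_tx,t):x\in K_P\}$, suitably oriented, is properly embedded, diffeomorphic to $K_P\times[0,1]$, and has boundary $(K_P\times0)\cup(-K_Q\times1)$. So 1 ⇒ 2.

## 5. A Seifert hypersurface inside $S\times[0,1]$

The topological part has one purpose: to show that a cobordism forces $L_0\oplus(-L_1)$ to vanish on a large subspace. We need a hypersurface $V\subset W$ that fills in $F_0\cup X\cup F_1$, and a way to compare linking numbers at the two ends.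

**Lemma 1.** Let $\xi,\eta$ be disjoint $(n+1)$-chains in $W$ with $\partial\xi=x_0+x_1$ and $\partial\eta=y_0+y_1$, where $x_i,y_i\subset S\times\{i\}$. Then $\mathrm{lk}_S(x_0,y_0)=\mathrm{lk}_S(x_1,y_1)$.

*Proof.* The purpose is to close everything up in a sphere $S^{2n+2}$, where intersection numbers of cycles vanish. Enlarge $W$ to $S\times[-1,2]$ and extend $\xi$ by the products of $x_0$ with $[-1,0]$ and of $x_1$ with $[1,2]$; do the same for $\eta$. The extended chains, still called $\xi,\eta$, are disjoint: a new piece over $x_i$ could meet $\eta$ or a new piece over $y_i$ only if $x_i\cap\eta$ or $x_i\cap y_i$ were nonempty, and similarly with the roles exchanged. Moreover they now meet the boundary only in their own boundaries.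

Cap $S\times[-1,2]$ with balls $B_0$ (at $-1$) and $B_1$ (at $2$) to get $S^{2n+2}$. Choose chains $C_i,C_i'\subset B_i$ in general position with $\partial C_i=x_i$, $\partial C_i'=y_i$, meeting $\partial B_i$ only in $x_i,y_i$. The cycles $\xi-C_0-C_1$ and $\eta-C_0'-C_1'$ have intersection number $0$, because $H_{n+1}(S^{2n+2})=0$. Outside the balls nothing meets, and on $\partial B_i$ nothing meets since $x_i\cap y_i=\emptyset$. So $C_0\cdot C_0'+C_1\cdot C_1'=0$, that is,
$$\epsilon\,\mathrm{lk}_{\partial B_0}(x_0,y_0)+\epsilon\,\mathrm{lk}_{\partial B_1}(x_1,y_1)=0 .$$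
The orientations of $S$ as $\partial B_0$ and as $\partial B_1$ are opposite, so this says $\mathrm{lk}_S(x_0,y_0)-\mathrm{lk}_S(x_1,y_1)=0$. $\square$

**Lemma 2.** Let $K_0,K_1$ each be a Brieskorn knot or empty, with pages $F_0,F_1$. Let $X\subset W$ be a compact properly embedded oriented $2n$-manifold with $\partial X=(K_0\times0)\cup(-K_1\times1)$ and trivial normal bundle. Then there is a compact oriented $V^{2n+1}\subset W$ with $V\cap\partial W=F_0\times0\,\sqcup\,F_1\times1$ and $\partial V=M:=F_0\cup X\cup F_1$ (up to orientations, corners rounded). Its positive normal restricts on $F_i$ to the positive normal of $F_i$ in $S\times\{i\}$.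

*Proof.* The plan is to extend the two open-book maps $\varphi_0,\varphi_1$ to a map $\Psi$ on the complement of $X$, controlled near $X$, and take a level set.

**Step 1: orientations and notation.** Make $X$ a product near $\partial W$. Say $X$ is oriented there as $\sigma_i\,(K_i\times[0,1])$, $\sigma_i=\pm1$. The boundary of $K\times[0,1]$ carries opposite orientations at its two ends, and $\partial X=K_0\times0\cup-K_1\times1$; hence $\sigma_0=\sigma_1$. Reversing the orientation of $X$ for the rest of the proof if necessary (or, equivalently, that of $W$), we may assume that the normal orientation of $X$ restricts at both ends to that of $K_i$ in $S$. Let $N$ be a tubular neighborhood of $X$, of radius $r\le1$, restricting near the ends to the product with tubular neighborhoods of the $K_i$, so small that the open-book formula still holds out to radius $1+\delta$. Put $E=W\setminus\operatorname{int}N$ and $E_i=E\cap(S\times i)$.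

**Step 2: a class on $E$.** Since $H_1(W;\mathbf Z)=H_2(W;\mathbf Z)=0$, every $1$-cycle $\gamma$ in $E$ bounds a $2$-chain in $W$, and the intersection number of that chain with $X$ depends only on $\gamma$. This defines $\alpha\in\mathrm{Hom}(H_1(E;\mathbf Z),\mathbf Z)=H^1(E;\mathbf Z)$. It has value $1$ on meridians of $X$. For $\gamma\subset E_i$ we may take the chain in $S\times i$, so $\alpha$ restricts to $\mathrm{lk}(\cdot,K_i)$, which is the class of $\varphi_i$. Represent $\alpha$ by a map $\Psi:E\to S^1$. Then $\Psi|_{E_i}\simeq\varphi_i$, and by homotopy extension we may assume $\Psi|_{E_i}=\varphi_i$.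

**Step 3: a normal form on $\partial N$.** Trivialize the normal bundle compatibly with the orientation, so that $\partial N\cap E\cong X\times S^1$. Over $K_i$ this trivialization differs from that of the open book by a rotation depending on $x$, so $\varphi_i(x,\theta)=g_i(x)\theta$ for a smooth $g_i:K_i\to S^1$. Put $h=\Psi|_{X\times S^1}$, $g(x)=h(x,1)$ and $h'(x,\theta)=g(x)\theta$. On each circle fiber both $h$ and $h'$ have degree $1$, so $h/h'$ has degree $0$ there, and $h/h'=1$ on $X\times1$. Hence $h/h'$ is trivial on fundamental groups and lifts to $\rho:X\times S^1\to\mathbf R$, $h/h'=e^{i\rho}$, with $\rho=0$ on $X\times1$. On $\partial X\times S^1$ we have $h=h'$, so there $\rho$ takes values in $2\pi\mathbf Z$, is locally constant, and vanishes on $\partial X\times1$; thus $\rho=0$ there. Therefore $h'e^{i(1-t)\rho}$ is a homotopy from $h$ to $h'$ relative to $\partial X\times S^1$. A further homotopy of $g$ relative to $\partial X$ makes $g$ smooth, and independent of the $[0,1]$-coordinate near the ends. By homotopy extension for $(E,\partial E)$ we may assume $\Psi=h'$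 on $X\times S^1$, and still $\Psi=\varphi_i$ on $E_i$.

**Step 4: smoothness near $\partial E$.** Let $C\subset E$ be the union of the collars of $E_0$ and $E_1$ over $[0,\delta]$ and $[1-\delta,1]$ and the shell $\{1\le r\le1+\delta\}$ around $X$. On $C$ define $\Psi_C$ to be $\varphi_i$, independent of $t$, on the collars, and $(x,r\theta)\mapsto g(x)\theta$ on the shell. For small $\delta$ the definitions agree on overlaps, because $g$ is independent of $t$ there and $\varphi_i(x,r\theta)=g_i(x)\theta$ for $r\le1+\delta$. The map $\Psi_C$ is smooth and a submersion wherever it takes the value $1$ (when $K_i=\emptyset$ the value $1$ is not taken on $E_i$). It agrees with $\Psi$ on $\partial E$, and $\partial E\subset C$ is a homotopy equivalence, so $\Psi|_C\simeq\Psi_C$; by homotopy extension we may assume $\Psi|_C=\Psi_C$. Now make $\Psi$ smooth with regular value $1$, without changing it near $\partial E$.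

**Step 5: the hypersurface.** Set
$$V=\Psi^{-1}(1)\cup\{(x,r\,g(x)^{-1})\in N:0\le r\le1\}.$$
On the shell, $\Psi^{-1}(1)=\{\theta=g(x)^{-1}\}$, so the two parts fit smoothly. On $S\times i$ we get exactly the page $F_i$, and the rest of the boundary is $X$ (at $r=0$). Coorient $V$ by $\Psi$; on $F_i$ this is the direction of increasing $\varphi_i$. Inside $N$ the positive normal at $(x,rg(x)^{-1})$ is the constant direction $i\,g(x)^{-1}$ of the disk, so $V$ extends slightly beyond $X$ to $\{r>-\delta\}$ and the normal field extends too. So the positive normal field is defined on all of $V$, and along $F_i$ it is tangent to $S\times i$. $\square$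

In particular the push-off $V^+$ of $V$ is disjoint from $V$, and it restricts on $F_i$ to the push-off used for $L_i$.

## 6. Isotropic subspaces of half dimension

In the situation of Lemma 2 let $G=H_n(F_0)\oplus H_n(F_1)$ and $\Lambda=L_0\oplus(-L_1)$. Let $i:G\to H_n(M)$ be the natural map, $d=\dim\ker i$, $e=\dim\operatorname{coker}i$, and let $j:G\to H_n(V)$ be induced by inclusion.

**Lemma 3.** $\Lambda$ vanishes on $\ker j$, and $\dim\ker j\ge\frac12\dim G+\frac12(d-e)$.

*Proof.* **Step 1: vanishing.** Let $x=(x_0,x_1)$ and $y=(y_0,y_1)$ be in $\ker j$. Then $x_0+x_1=\partial\xi$ and $y_0+y_1=\partial\eta$ with chains $\xi,\eta\subset V$. The push-off $\eta^+$ is disjoint from $V\supset\xi$, and $\partial\eta^+=y_0^++y_1^+$. Lemma 1 gives $\mathrm{lk}(x_0,y_0^+)=\mathrm{lk}(x_1,y_1^+)$, i.e. $L_0(x_0,y_0)=L_1(x_1,y_1)$, i.e. $\Lambda(x,y)=0$.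

**Step 2: half of $H_n(M)$ dies in $V$.** Let $R=\ker(H_n(M)\to H_n(V))$. This is the image of $\partial:H_{n+1}(V,M)\to H_n(M)$, which under Poincaré–Lefschetz duality is the restriction $H^n(V)\to H^n(M)$. The latter is dual to $H_n(M)\to H_n(V)$, whose rank is $\dim H_n(M)-\dim R$. So $\dim R=\dim H_n(M)-\dim R$, that is, $\dim R=\frac12\dim H_n(M)$. Since $i$ has rank $\dim G-d$ and its cokernel has dimension $e$, we have $\dim R=\frac12(\dim G-d+e)$.

**Step 3: count.** The map $j$ is $i$ followed by $H_n(M)\to H_n(V)$, so $\ker j=i^{-1}(R)$, and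
$$\dim\ker j=d+\dim(R\cap i(G))\ge d+\dim R-e=\tfrac12\dim G+\tfrac12(d-e).\qquad\square$$

So everything depends on $d\ge e$. In $S^3$ with $K_0,K_1$ single circles, the next proof gives $e=0$, which is the classical case used for Proposition 0.

**Lemma 4.** Let $X$ be a cobordism between Brieskorn knots $K_0,K_1$ such that each component of $X\cong K_0\times[0,1]$ has one end in $K_0\times0$ and one in $K_1\times1$. Then $\Lambda$ vanishes on a subspace of dimension $\ge\frac12\dim G$.

*Proof.* **Step 1: the normal bundle is trivial.** It is an oriented plane bundle, so only its Euler class in $H^2(X;\mathbf Z)$ matters. By the hypothesis on the ends, $K_0\times0\to X$ is a homotopy equivalence, so $H^2(X;\mathbf Z)\to H^2(K_0;\mathbf Z)$ is an isomorphism. The Euler class restricts to that of the normal bundle of $K_0$ in $S$, which is trivial. So Lemmas 2 and 3 apply, and it suffices to show $d\ge e$.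

**Step 2: express $d$ and $e$ through $K=K_0$.** The inclusions of $K_0\times0$ and $K_1\times1$ in $X$ are homotopy equivalences; let $\tau_0=\mathrm{id}$ and let $\tau_1:H_*(K)\to H_*(K_1)$ be the resulting isomorphism. By excision $H_k(M,F_0\sqcup F_1)\cong H_k(X,\partial X)$. Since $H_*(\partial X)\to H_*(X)$ is onto, $H_k(X,\partial X)$ is the kernel of $H_{k-1}(\partial X)\to H_{k-1}(X)$, which consists of the pairs $(\tau_0z,-\tau_1z)$, $z\in H_{k-1}(K)$. So $H_k(M,F_0\sqcup F_1)\cong H_{k-1}(K)$, and the boundary map to $H_{k-1}(F_0)\oplus H_{k-1}(F_1)$ becomes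
$$z\mapsto\pm(\iota_0\tau_0z,\,-\iota_1\tau_1z),\tag{4}$$
with $\iota_i$ induced by $K_i\subset F_i$. By the exact sequence of $(M,F_0\sqcup F_1)$, $\ker i$ is the image of (4) for $k=n+1$, and $\operatorname{coker}i$ is isomorphic to the kernel of (4) for $k=n$. So $d$ is the rank of (4) on $H_n(K)$ and $e$ is the dimension of its kernel on $H_{n-1}(K)$.

**Step 3: $n\ge2$.** The kernel of $\iota_0$ on $H_n(K_0)$ is the image of $H_{n+1}(F_0,K_0)\cong H^{n-1}(F_0)$. This is $0$, because $F_0$ is a bouquet of $n$-spheres up to homotopy and $1\le n-1<n$. So (4) is injective on $H_n(K)$ and $d=\dim H_n(K)$. Poincaré duality on the $(2n-1)$-manifold $K$ gives $\dim H_n(K)=\dim H_{n-1}(K)\ge e$.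

**Step 4: $n=1$.** Let $c$ be the number of components of $K$. The kernel of $\iota_0$ on $H_1(K_0)=\mathbf Q^c$ is the image of $H_2(F_0,K_0)=\mathbf Q$ ($F_0$ is connected), so $d\ge c-1$. On $H_0(K)=\mathbf Q^c$, the map (4) goes to $H_0(F_0)\oplus H_0(F_1)=\mathbf Q^2$ and is $z\mapsto\pm(\deg z,-\deg z)$; its kernel has dimension $c-1=e$. So $d\ge e$. $\square$

For $n\ge2$ the hypothesis on the ends holds automatically: $K_0$ and $K_1$ are connected, so $X$ has one component and two ends. For $n=1$ it can fail.

*Example (ends on the same side).* Let $P=Q=z_1^2+z_2^2$, with page an annulus $F$. Push $F\times0$ into the interior of $W$ near $S\times0$, keeping its boundary fixed and making it transverse to $\partial W$ there; do the same with $-F\times1$ near $S\times1$. The union $X$ is two disjoint annuli, hence diffeomorphic to $K\times[0,1]$, and $\partial X=K\times0\cup-K\times1$. So it is a cobordism in the sense of the definition, and no component joins the two ends. Section 8 treats this situation.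

## 7. The signature function as a product of cotangents

**Diagonalizing $L_a$.** The aim is a basis in which all the Seifert forms become diagonal at once. Let $e_0,\dots,e_{a-2}$ be the basis of (1), put $e_{a-1}:=-\sum_{k\le a-2}e_k$, and read indices mod $a$. We claim that for all $k,k'\in\mathbf Z/a$
$$L_a(e_k,e_{k'})=1\text{ if }k'=k,\qquad-1\text{ if }k'=k+1,\qquad0\text{ otherwise.}\tag{5}$$
For $k,k'\le a-2$ this is the definition. The remaining values are:

* $L_a(e_{a-1},e_k)=-(1-1)=0$ for $1\le k\le a-2$ (column $k$ has entries $1$ and $-1$), and $L_a(e_{a-1},e_0)=-1$;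
* $L_a(e_k,e_{a-1})=-(1-1)=0$ for $k\le a-3$, and $L_a(e_{a-2},e_{a-1})=-1$;
* $L_a(e_{a-1},e_{a-1})=(a-1)-(a-2)=1$, the sum of all entries.

Extend $L_a$ sesquilinearly, conjugate-linear in the first slot. Put $\zeta=e^{2\pi i/a}$ and $v_m=\sum_{k\in\mathbf Z/a}\zeta^{-mk}e_k$ for $1\le m\le a-1$. By (5),
$$L_a(v_m,v_{m'})=\sum_k\zeta^{mk}\big(\zeta^{-m'k}-\zeta^{-m'(k+1)}\big)=\sum_k\zeta^{(m-m')k}(1-\zeta^{-m'})=\delta_{mm'}\,a(1-\zeta^{-m}).$$
These diagonal values are nonzero, so the $a-1$ vectors $v_m$ are independent and form a basis. Say that $A$ and $B$ are $*$-congruent if $B=C^*AC$ with $C$ invertible; a diagonal entry may then be rescaled by any positive number. Replacing $m$ by $a-m$ and using $1-e^{2\pi ix}=2\sin(\pi x)\,e^{\pi i(x-1/2)}$ with $x=\frac ma\in(0,1)$, we find that $L_a$ is $*$-congruent to $\mathrm{diag}(e^{\pi i(m/a-1/2)})_{1\le m\le a-1}$.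

*Check, $a=3$:* the entries are $e^{\pm\pi i/6}$; adding the conjugate transpose gives $2\cos\frac\pi6>0$ twice, in agreement with the definite matrix $L_3+L_3^T$ above.

**The signature.** Tensoring, $\bigotimes_jL_{a_j}$ is $*$-congruent to the diagonal matrix with entries $e^{\pi iu}$, $u=\sum_j(\frac{m_j}{a_j}-\frac12)$. If $C^*LC=D$ with $L$ real, then $C^*L^TC=D^*$. So $\epsilon_n(cL_P+\bar cL_P^T)$, with $c=e^{\pi is}$, is $*$-congruent to the diagonal matrix with entries $2\cos\pi(s+u)$. Hence, for $c$ outside a finite set,
$$cL_P+\bar cL_P^T\text{ is nondegenerate with signature }\epsilon_n\Phi_{\mathbf a}(s).\tag{6}$$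
If conventions replace $L_P$ by $L_P^T$, then $\Phi_{\mathbf a}(s)$ is replaced by $\Phi_{\mathbf a}(-s)$. But $m_j\mapsto a_j-m_j$ sends $u$ to $-u$, so $\Phi_{\mathbf a}(-s)=\Phi_{\mathbf a}(s)$.

**Fourier coefficients.** The purpose is to turn the sum over $u$ into a product over the exponents. From the Fourier series of a square wave,
$$\int_0^2\operatorname{sgn}\cos(\pi s)\,e^{-\pi ils}\,ds=k_l,\qquad k_l=\frac{4(-1)^{(l-1)/2}}{\pi l}\ne0\ (l\text{ odd}),\quad k_l=0\ (l\text{ even}).$$
Translating by $u$ multiplies the coefficient by $e^{\pi ilu}$, and the sum over all $u$ factors: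
$$\int_0^2\Phi_{\mathbf a}(s)e^{-\pi ils}ds=k_l\sum_ue^{\pi ilu}=k_l\prod_j\sum_{m=1}^{a_j-1}e^{\pi il(m/a_j-1/2)}.$$
Let $l$ be odd and $z=e^{\pi il/a}$. Then $z\ne1$ and $z^a=-1$, so
$$\sum_{m=1}^{a-1}z^m=\frac{z-z^a}{1-z}=\frac{1+z}{1-z}=i\cot\frac{\pi l}{2a}.$$
The remaining factor is $e^{-\pi il/2}=(-i)^l$, and $(-i)^l\,i=(-1)^{(l-1)/2}$: true for $l=1$, and both sides change sign when $l$ increases by $2$. So, with $\gamma_a(l):=(-1)^{(l-1)/2}\cot\frac{\pi l}{2a}$,
$$\int_0^2\Phi_{\mathbf a}(s)e^{-\pi ils}ds=k_l\prod_j\gamma_{a_j}(l)\quad(l\text{ odd}),\qquad=0\quad(l\text{ even}).\tag{7}$$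

**3 ⇔ 4 ⇒ 5.** Bounded measurable functions agree a.e. exactly when their Fourier coefficients agree. Since $\mathbf a$ and $\mathbf b$ both have $n+1$ entries, the signs $(-1)^{(n+1)(l-1)/2}$ cancel, and (7) shows that 3 and 4 are equivalent. An $l$ coprime to $2N$ is odd, so 4 implies 5.

## 8. From a cobordism to the cotangent identities

Let $X$ be a cobordism between $K_P$ and $K_Q$.

**Main case: every component of $X$ joins the two ends.** By (6), for all but finitely many $c$ the Hermitian form $(cL_P+\bar cL_P^T)\oplus-(cL_Q+\bar cL_Q^T)$ is nondegenerate with signature $\epsilon_n(\Phi_{\mathbf a}(s)-\Phi_{\mathbf b}(s))$. It equals $c\Lambda+\bar c\Lambda^T$, so by Lemma 4 it vanishes on a subspace of at least half the dimension. By (3) its signature is $0$. So $\Phi_{\mathbf a}=\Phi_{\mathbf b}$ a.e., which is 3.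

**Remaining case: $n=1$ and some annulus of $X$ has both ends in $K_0=K_P$ or both in $K_1=K_Q$.** We show that then all exponents are $2$.

*Step 1: counting annuli.* Say $K_0$ has $c$ components. Then $X$ consists of $c$ annuli with $2c$ ends, so $K_1$ has $c$ components too. Call an annulus of type A if both its ends are in $K_0$, and of type B if both are in $K_1$. Counting ends on each side shows that there are equally many of type A and type B, hence at least one of each.

*Step 2: the type A annulus is alone at the bottom.* Let $X_1$ be of type A, $\partial X_1=K'+K''$. Suppose another annulus $X_2$ meets $S\times0$, and let $\partial_0X_2$ be the part of its boundary there; it consists of one or two further components of $K_0$, with the orientation of $K_0$. Lemma 1 with $\xi=X_1$ and $\eta=X_2$ (the part of $\partial X_1$ in $S\times1$ is empty) gives $\mathrm{lk}(K'+K'',\partial_0X_2)=0$. But distinct components of an algebraic link in $S^3$ have positive linking numbers, so the left side is positive: a contradiction. So there is exactly one type A annulus, no annulus joining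 the two ends, and therefore exactly one type B annulus. Thus $c=2$ and $\partial X_1=K_0\times0$.

*Step 3: $|\Phi_{\mathbf a}|\le1$.* Apply Lemmas 2 and 3 to $X_1$ alone, with $K_1$ replaced by $\emptyset$; the normal bundle is trivial since $H^2(X_1;\mathbf Z)=0$. Now $G=H_1(F_0)$, $\Lambda=L_P$, $d\ge0$, and $\operatorname{coker}i$ embeds in $H_1(M,F_0)\cong H_1(X_1,\partial X_1)\cong H^1(X_1)=\mathbf Q$, so $e\le1$. Hence $L_P$ vanishes on a subspace of dimension $\ge\frac12(\dim G-1)$, and (3) with (6) gives $|\Phi_{\mathbf a}|\le1$ a.e.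

*Step 4: the first Fourier coefficient.* By (7) with $l=1$, the integral $\int_0^2\Phi_{\mathbf a}(s)e^{-\pi is}ds$ has absolute value $\frac4\pi\cot\frac\pi{2a_1}\cot\frac\pi{2a_2}$. Multiplying by a suitable $e^{\pi is_0}$ makes it real and nonnegative, so
$$\tfrac4\pi\cot\tfrac\pi{2a_1}\cot\tfrac\pi{2a_2}=\int_0^2\Phi_{\mathbf a}(s)\cos\pi(s-s_0)\,ds\le\int_0^2|\cos\pi(s-s_0)|\,ds=\tfrac4\pi.$$
Since $\cot\frac\pi{2a}\ge1$ with equality only for $a=2$, we get $a_1=a_2=2$.

*Step 5: the other end.* Reverse the orientation of the type B annulus and apply the reflection $t\mapsto1-t$. Its boundary is then $K_1\times0$, and Steps 3 and 4 give $b_1=b_2=2$. So in this case 6 holds directly.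

## 9. Multiplicative independence of cotangents

It remains to show 5 ⇒ 6, which is pure arithmetic. If $\mathbf a$ and $\mathbf b$ differ in at most one entry, take $l=1$: $\cot\frac\pi{2a}$ is strictly increasing in $a$, so the entries agree. With two or more unknown exponents monotonicity gives nothing, because an increase in one factor can be offset by a decrease in another.

A natural attempt with 4 is to look for zeros. For odd $l$, $\cot\frac{\pi l}{2a}=0$ exactly when $l/a$ is an odd integer, so the smallest odd $l$ at which the product vanishes is the smallest odd exponent. But even exponents produce no zeros at all, and neither multiplicities nor multiples are seen: for $(3,3)$ and for $(3,9)$ the product vanishes exactly when $3\mid l$. So we work instead where nothing vanishes. Let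
$$g_a(l)=\log\big|\cot\tfrac{\pi l}{2a}\big|,\qquad l\text{ coprime to }2a.$$
This is finite: $\sin\frac{\pi l}{2a}\ne0$ as $l$ is odd, and $\cos\frac{\pi l}{2a}=0$ would require $a\mid l$. It depends only on $l$ mod $2a$. Also $g_2=0$, and $g_3(l)=\log\sqrt3$ for all $l$ coprime to $6$.

*The exponents $2,3,4$ by hand.* Suppose $c_2g_2+c_3g_3+c_4g_4=0$ at all $l$ coprime to $24$. We have $g_4(1)=\log\cot\frac\pi8=\log(1+\sqrt2)$ and $g_4(5)=\log|\cot\frac{5\pi}8|=-\log(1+\sqrt2)$. Subtracting the relation at $l=5$ from that at $l=1$ kills $g_2$ and $g_3$, which are constant, and leaves $2c_4\log(1+\sqrt2)=0$. The weights $+1$ at $l\equiv\pm1$ and $-1$ at $l\equiv\pm3$ mod $8$ form a character mod $8$ that is not a character of any smaller modulus. This is the idea in general: *to isolate the largest exponent $A$, sum the relation against a character whose conductor is too large for the smaller exponents to see.*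

**Characters.** A Dirichlet character mod $f$ is a homomorphism $\psi:(\mathbf Z/f)^\times\to\mathbf C^\times$, extended by $\psi(n)=0$ when $\gcd(n,f)>1$. It is *even* if $\psi(-1)=1$ and *odd* if $\psi(-1)=-1$. Its *conductor* is the smallest modulus through which it factors; the conductor divides every such modulus. It is *primitive* if its conductor is $f$. Mod $8$, the character with $\psi(\pm1)=1$, $\psi(\pm3)=-1$ is even and primitive; mod $4$ the only primitive character is odd; mod $3$ likewise. We recall, for $\psi$ primitive mod $f$,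
$$\sum_{k}\psi(k)e^{2\pi ikn/f}=\tau(\psi)\bar\psi(n)\ (n\ge1),\qquad|\tau(\psi)|=\sqrt f,\tag{8}$$
and Dirichlet's theorem $L(1,\chi)\ne0$ for nontrivial $\chi$.

**Lemma 5.** Let $(c_a)_{a\ge2}$ be complex numbers, only finitely many nonzero, and $N$ a common multiple of $6$ and of all $a$ with $c_a\ne0$. If $\sum_ac_ag_a(l)=\kappa$ is constant for all $l$ coprime to $2N$, then $c_a=0$ for all $a\ge4$.

*Proof.* Suppose $A:=\max\{a:c_a\ne0\}\ge4$. Put $f=2A$ if $A$ is even and $f=A$ if $A$ is odd. Then $f\ge5$, $f\not\equiv2\pmod4$, and $f\mid2A\mid2N$.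

**Step 1: there is an even primitive character $\psi$ mod $f$.** First let $q=p^k\ne2$ be a prime power. For a modulus $>2$, half of all characters are even, because evaluation at $-1\not\equiv1$ is a surjection from the characters onto $\{\pm1\}$.

* If $k\ge2$ and $q\ne4$, the non-primitive characters mod $p^k$ are those coming from mod $p^{k-1}>2$. So there are $\frac12(\varphi(p^k)-\varphi(p^{k-1}))>0$ even primitive ones and equally many odd ones, with $\varphi$ here Euler's function.
* If $q=p$ is odd, every nontrivial character is primitive. There are $\frac{p-1}2\ge1$ odd ones and $\frac{p-3}2$ even nontrivial ones, which is positive for $p\ge5$.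
* Mod $4$ there is an odd primitive one.

So every prime power $q\ne2$ has an odd primitive character, and every $q\notin\{2,3,4\}$ also an even one. A product of primitive characters modulo the prime powers exactly dividing $f$ (none of which is $2$) is primitive mod $f$. If one of these prime powers is not $3$ or $4$, choose its parity so that the product is even. Otherwise $f\in\{3,4,12\}$, hence $f=12$ because $f\ge5$, and odd times odd is even.

**Step 2: smaller $a$ and the constant do not contribute.** View $\psi$ as a character of $(\mathbf Z/2N)^\times$; its conductor is $f$. Let $a<A$ with $c_a\ne0$. The function $g_a$ factors through $(\mathbf Z/2a)^\times$. If $\sum_{l\in(\mathbf Z/2N)^\times}\psi(l)g_a(l)\ne0$, then $\psi$ must be trivial on the kernel of $(\mathbf Z/2N)^\times\to(\mathbf Z/2a)^\times$, since otherwise the sum over each fiber vanishes. Then $\psi$ factors through the modulus $2a$, so $f\mid2a$. For $A$ even this says $2A\mid2a$, so $A\mid a$; for $A$ odd, $A\mid2a$ gives $A\mid a$. Both are impossible as $0<a<A$. Since $\psi$ is nontrivial, $\sum_l\psi(l)\kappa=0$.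 Summing the relation against $\psi$ therefore leaves only the term $A$. Its sum over $(\mathbf Z/2N)^\times$ is a positive multiple of the sum over $(\mathbf Z/2A)^\times$, because $f\mid2A$. So
$$c_A\cdot\Sigma=0,\qquad\Sigma:=\sum_{l\in(\mathbf Z/2A)^\times}\psi(l)g_A(l).$$

**Step 3: a nonzero logarithmic sum.** Let $T=\sum_{k\in(\mathbf Z/f)^\times}\psi(k)\log|1-e^{2\pi ik/f}|$; we show $T\ne0$. Divide (8) by $n$ and sum over $n\ge1$. For $k\not\equiv0$ the series $\sum_n\frac1ne^{2\pi ikn/f}$ converges (conditionally) to $-\log(1-e^{2\pi ik/f})$, principal branch. So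
$$\tau(\psi)L(1,\bar\psi)=-\sum_k\psi(k)\log(1-e^{2\pi ik/f}).$$
Average the right side over $k$ and $-k$. Since $\psi(-k)=\psi(k)$ and $\log(1-w)+\log(1-\bar w)=2\log|1-w|$, it equals $-T$. Thus $T=-\tau(\psi)L(1,\bar\psi)\ne0$.

**Step 4: $\Sigma\ne0$.** With $z=e^{\pi i/A}$ we have $\big|\cot\frac{\pi l}{2A}\big|=|1+z^l|/|1-z^l|$, so $g_A(l)=\log|1+z^l|-\log|1-z^l|$.

*$A$ even.* Here $f=2A$ and $z=e^{2\pi i/f}$. For odd $l$, $-z^l=z^{l+A}=z^{l(1+A)}$, because $(l-1)A\equiv0$ mod $2A$; and $1+A$ is a unit mod $2A$. Substituting $l(1+A)$ for the summation variable,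
$$\Sigma=\big(\psi(1+A)^{-1}-1\big)T.$$
Now $(1+A)^2=1+2A+A^2\equiv1$ mod $2A$, so $\psi(1+A)=\pm1$. And $\{1,1+A\}$ is the kernel of $(\mathbf Z/2A)^\times\to(\mathbf Z/A)^\times$, on which $\psi$ is nontrivial because it is primitive mod $2A$. So $\psi(1+A)=-1$ and $\Sigma=-2T\ne0$.

*$A$ odd.* Here $f=A$; put $\eta=e^{2\pi i/A}$. For odd $l$ coprime to $A$, $-z^l=\eta^k$ with $k=(l+A)/2$. Then $l\equiv2k$ mod $A$, so $\psi(l)=\psi(2)\psi(k)$, and $k$ runs over $(\mathbf Z/A)^\times$ as $l$ runs over $(\mathbf Z/2A)^\times$. So
$$\Sigma=\psi(2)\sum_k\psi(k)\big(\log|1-\eta^k|-\log|1+\eta^k|\big).$$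
Use $\log|1+\eta^k|=\log|1-\eta^{2k}|-\log|1-\eta^k|$ and $\sum_k\psi(k)\log|1-\eta^{2k}|=\bar\psi(2)T$. This gives
$$\Sigma=\psi(2)\big(T-(\bar\psi(2)-1)T\big)=(2\psi(2)-1)T\ne0,$$
because $|\psi(2)|=1$.

Hence $c_A=0$, a contradiction. $\square$

*Numerical checks.* For $A=4$ and $\psi$ mod $8$ as above, directly $\Sigma=2g_4(1)-2g_4(3)=4\log(1+\sqrt2)$, while $T=2\log\frac{\sin(\pi/8)}{\sin(3\pi/8)}=-2\log(1+\sqrt2)$; so $\Sigma=-2T$. For $A=5$ take $\psi(\pm1)=1$, $\psi(\pm2)=-1$ mod $5$. Then $\Sigma=2\log(\cot18^\circ/\cot54^\circ)\approx2\log4.236$ and $T=2\log\frac{\sin36^\circ}{\sin72^\circ}\approx-2\log1.618$; since $1.618^3\approx4.236$, this agrees with $\Sigma=(2\psi(2)-1)T=-3T$.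

## 10. Closing the circle of equivalences

**5 ⇒ 6.** Put $c_a=\#\{j:a_j=a\}-\#\{j:b_j=a\}$. Taking logarithms in 5, $\sum_ac_ag_a(l)=0$ for all $l$ coprime to $2N$, hence for all $l$ coprime to $12N$. Lemma 5, with $6N$ in place of $N$ (a multiple of $6$ and of all exponents) and $\kappa=0$, gives $c_a=0$ for $a\ge4$. At $l=1$ the relation is now $c_3\log\sqrt3=0$, so $c_3=0$. Both polynomials have $n+1$ variables, so $\sum_ac_a=0$ and $c_2=0$. The exponents agree up to order.

**Proof of Theorems A and B.** By Section 4, 6 ⇒ 1 ⇒ 2. By Section 8, 2 implies 3 or, in the remaining case for $n=1$, directly 6. By Section 7, 3 ⇔ 4 ⇒ 5, and 5 ⇒ 6 was just shown. Finally 6 ⇒ 3, since $\Phi_{\mathbf a}$ does not depend on the order of the entries. So 1–6 are equivalent, and 2 ⇔ 6 is Theorem A. $\blacksquare$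

Note where the number of variables entered: exponents equal to $2$ are invisible to $g_a$ and to $\Phi_{\mathbf a}$, and only the common length $n+1$ recovers them. The exponent $3$ is almost invisible, since $g_3$ is constant; it is detected by the value of that constant. Theorem C makes this precise.

## 11. Proportional signature functions

**Proof of Theorem C.** By (7), $m\Phi_{\mathbf a}=m'\Phi_{\mathbf b}$ a.e. if and only if
$$m\prod_j\gamma_{a_j}(l)=m'\prod_j\gamma_{b_j}(l)\quad\text{for all odd }l.\tag{9}$$
For odd $l$ we have $\gamma_2(l)=(-1)^{(l-1)/2}\cot\frac{\pi l}4=1$ (both factors change sign when $l$ increases by $2$). Also $\gamma_3(l)=\pm\cot\frac{\pi l}6$, so $\gamma_3(l)^2=3$ if $3\nmid l$ and $\gamma_3(l)=0$ if $3\mid l$.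

**Step 1: sufficiency.** Entries $\ge4$ contribute the same factors to both sides of (9), and entries $2$ contribute $1$. So it suffices that $m\gamma_3(l)^r=m'\gamma_3(l)^{r'}$ for all odd $l$. If $r=r'=0$, then $m=m'$ and this is clear. Otherwise $r,r'\ge1$, and both sides vanish for $3\mid l$. For $3\nmid l$, the number $3^{(r'-r)/2}=m/m'$ is rational, which forces $r\equiv r'$ mod $2$. Then $\gamma_3(l)^r=3^{(r-r')/2}\gamma_3(l)^{r'}$, because $\gamma_3(l)=\pm\sqrt3$ and $r-r'$ is even. Multiplying by $m$ and using $m\,3^{(r-r')/2}=m'$ gives the claim.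

**Step 2: necessity.** Let $N$ be a common multiple of $6$ and of all entries of $\mathbf a,\mathbf b$. For $l$ coprime to $2N$ all factors in (9) are nonzero. Taking logarithms of absolute values gives $\sum_ac_ag_a(l)=\log|m'/m|$, where $c_a$ is the multiplicity of $a$ in $\mathbf a$ minus that in $\mathbf b$. Lemma 5 with $\kappa=\log|m'/m|$ shows that the entries $\ge4$ agree with multiplicity.

At $l=1$ all $\gamma_a(1)=\cot\frac\pi{2a}$ are positive. Cancelling the entries $\ge4$ in (9) leaves $m\,3^{r/2}=m'\,3^{r'/2}$.

At $l=3$, $\cot\frac{3\pi}{2a}$ is zero for $a=3$ only: for $a\ge4$ we have $0<\frac{3\pi}{2a}<\frac\pi2$, and for $a=2$ the value is $-1$. So the left side of (9) vanishes exactly when $r\ge1$ and the right side exactly when $r'\ge1$; hence $r=0\iff r'=0$.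

**Step 3: the last assertions.** $\Phi_{\mathbf a}$ is not a.e. zero, because its Fourier coefficient at $l=1$ is $\frac4\pi\prod_j\cot\frac\pi{2a_j}>0$. If $\Phi_{\mathbf a}=\pm\Phi_{\mathbf b}$ a.e., take $m=1$ and $m'=\pm1$: then $3^{(r-r')/2}=\pm1$ forces the sign $+$ and $r=r'$, and the entries $\ge4$ agree. So $\mathbf a$ and $\mathbf b$ differ only in the number of $2$'s and the order. The relation $\Phi_{(3,3,3)}=3\Phi_{(3,2,2)}$ is the case $m=1$, $m'=3$, $r=3$, $r'=1$, where $3^{3/2}=3\cdot3^{1/2}$; in Section 2 we saw it directly, as the cancellation of $u=\frac12$ with $u=-\frac12$. $\blacksquare$
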